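# Wedge products of one-forms and the inequality $K^2\ge 8\chi$ for surfaces with $p_g=2q-3$

## 1. The wedge map on the Grassmannian of planes of one-forms

Throughout, a *surface* is a smooth projective complex surface. Let $S$ be a surface, $K=K_S$, and $H=H^0(\Omega^1_S)$, a vector space of dimension $q=q(S)$. Two one-forms can be multiplied, which gives a linear map
$$\wedge^2H\to H^0(K),\qquad \mathcal N:=\ker\bigl(\wedge^2H\to H^0(K)\bigr).$$
An *irrational pencil of genus $b$* is a surjective morphism with connected fibres from $S$ onto a smooth curve of genus $b$. The Castelnuovo–de Franchis theorem (C–dF below) says: if $\alpha,\beta\in H$ are linearly independent and $\alpha\wedge\beta=0$, then $S$ has an irrational pencil of genus $\ge2$. For example, on a product $C_1\times C_2$ of curves of genus 3, two independent forms pulled back from $C_1$ have wedge product $0$.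

Assume from now on that $S$ has no irrational pencil of genus $\ge2$. Then $\mathcal N$ contains no nonzero decomposable vector. Write $P(V)$ for the space of lines in $V$ and $G(2,V)$ for the Grassmannian of planes in $V$. Since $P(\mathcal N)$ is disjoint from $G(2,H)\subset P(\wedge^2H)$, linear projection gives an everywhere defined morphism
$$g:G(2,H)\to P(H^0(K)),\qquad \langle\alpha,\beta\rangle\mapsto[\alpha\wedge\beta].$$
It pulls $\mathcal O(1)$ back to the ample Plücker bundle, so it contracts no curve: $g$ is **finite**. Hence $2(q-2)=\dim G(2,H)\le p_g-1$, where $p_g=h^0(K)$.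

Now suppose that $p_g=2q-3$, the smallest value that this inequality allows. Then source and target of $g$ have the same dimension $2q-4$, so $g$ is **onto**, and its degree is the degree of $G(2,q)$ in the Plücker embedding. This map $g$ is the object on which everything turns. It is used in three ways:

* finiteness gives lower bounds for the dimension of spaces of products of one-forms;
* surjectivity says that *every* canonical divisor is the zero divisor of a product $\alpha\wedge\beta$;
* if $q\ge4$, the degree is $\ge2$, so a general $\omega\in H^0(K)$ has two different factorizations $\omega=\alpha\wedge\beta=\gamma\wedge\delta$.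

What it is for is the following question. A surface is *of general type* if $K$ is big; it is then *minimal* if $K$ is nef. Put $\chi=\chi(\mathcal O_S)=1-q+p_g$.

**Question 1** (from "The geography of irregular surfaces"). Do minimal surfaces of general type with $p_g=2q-3$ satisfy $K^2\ge8\chi$?

Surfaces with an irrational pencil of genus $\ge 2$ are set aside: for them there is a complete classification (Mendes Lopes; Barja–Naranjo–Pirola), the surface being either the product of two curves of genus 3 or a free $\mathbb Z_2$-quotient of a product of curves. For $C_1\times C_2$ with both genera 3 one has $q=6$, $p_g=9=2q-3$, $\chi=4$ and $K^2=2\cdot4\cdot4=32=8\chi$. Assume from now on that there is no such pencil. The following is quoted from the literature.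

* If $q=3$, then $S$ is the symmetric square of a curve of genus 3 (Hacon; Pirola, Catanese–Ciliberto–Mendes Lopes), with $p_g=q=3$, $\chi=1$, $K^2=6<8\chi$.
* There is no such surface with $q=5$ (Pirola).
* If $q=4$, then $K^2=16$ or $17$ (Barja–Naranjo–Pirola, Causin–Pirola).
* If $q\ge4$ and $|K|$ has no fixed component, then $K^2\ge8\chi$ (Barja–Naranjo–Pirola).
* $K^2\ge7\chi-1$ (Mendes Lopes).

So $q=3$ has to be excluded, and the answer is then yes.

**Theorem A.** Let $S$ be a minimal surface of general type with $q(S)\ge4$, $p_g(S)=2q(S)-3$ and no irrational pencil of genus $\ge2$. Then $K_S^2\ge8\chi(S)$.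

There is also a stronger version, proved at the end and not needed for Theorem A. Write $|K|=|M|+F$ with $F$ the fixed part.

**Theorem B.** Let $S$ be minimal of general type with $p_g=2q-3$, no irrational pencil of genus $\ge2$, $q\ge6$, and $|K_S|=|M|+F$.

1. If $q\ge13$, the canonical map of $S$ is birational.
2. If the canonical map is birational, then $M^2+\frac12MF\ge8\chi-4$, i.e. $K^2\ge8\chi-4+\frac12MF+KF$.
3. If the canonical map is birational and $F=0$, then $K_S^2\ge\frac{17\chi-6}2$. In particular this holds if $q\ge13$ and $F=0$, and then $K_S^2>8\chi$.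

**The two smallest cases.** For $q=3$ we have $\dim\wedge^2H=3=p_g$, so $\mathcal N=0$ and $g:\mathbb P^2\to\mathbb P^2$ is a linear isomorphism. There is no relation between products, and the inequality fails. For $q=4$ we have $\chi=2$, $\dim\wedge^2H=6$, $p_g=5$. So $\mathcal N$ is spanned by one vector $k$, which is not decomposable and hence is a symplectic form on $H^*$; and $g$ is the projection of a quadric in $\mathbb P^5$ from a point off it, of degree 2. Here $8\chi=16$, and Theorem A follows from the quoted values $K^2\in\{16,17\}$. For $q=5$ it is empty. So in proving Theorem A we may assume $q\ge6$. The first half of the argument works for $q\ge4$.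

**Standing notation.** $S$ is as in Theorem A, $\chi=q-2$, $p_g=2q-3=2\chi+1$; $a:S\to A$ is the Albanese map; $|K|=|M|+F$.

## 2. Products of one-forms, curves killed by one-forms, and $2$-connectedness

**Lemma 2.1.** The map $\wedge^2H\to H^0(K)$ is onto, $\dim\mathcal N=\binom{q-2}2$, and $\deg g\ge2$. For subspaces $0\ne U_1\subsetneq U_2\subset H$ let $U_1\wedge U_2$ be the span in $H^0(K)$ of the products. Then
$$\dim(U_1\wedge U_2)\ge\dim U_1+\dim U_2-2,\qquad \dim(\wedge^2U_1)\ge2\dim U_1-3\quad(\dim U_1\ge2),\tag{2.1}$$
where $\wedge^2U_1$ also denotes the image in $H^0(K)$; the second inequality holds for $U_1=H$ as well.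

*Proof.* As $g$ is onto, every element of $H^0(K)$ is a product. Hence $\dim\mathcal N=\binom q2-(2q-3)=\binom{q-2}2$. The degree of $G(2,q)$ is $\ge2$ because for $q\ge4$ the Grassmannian is a proper subvariety of $P(\wedge^2H)$ spanning it. To choose a plane in $U_2$ meeting $U_1$, choose a line in $U_1$ and a plane in $U_2$ containing it. A general such plane is not contained in $U_1$, so it determines the line. These planes form a variety of dimension $(\dim U_1-1)+(\dim U_2-2)$. Since $g$ is finite, its image, which lies in $P(U_1\wedge U_2)$, has the same dimension. This is the first inequality. The second follows in the same way from $\dim G(2,U_1)=2\dim U_1-4$. $\square$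

For an irreducible curve $\Phi\subset S$ and $\alpha\in H$, we say that $\alpha$ vanishes on $\Phi$, $\alpha|_\Phi=0$, if its pullback to the normalization of $\Phi$ is zero. Let $A_\Phi\subset A$ be the abelian subvariety generated by differences of points of $a(\Phi)$. It is the image of the Jacobian of the normalization, so $\alpha|_\Phi=0$ if and only if $\alpha$ annihilates $\mathrm{Lie}\,A_\Phi$. We use repeatedly that $A$ has only countably many abelian subvarieties.

**Lemma 2.2.** There is no uncountable set of distinct irreducible curves $\Phi\subset S$ such that for each of them $\{\alpha\in H:\alpha|_\Phi=0\}$ has dimension $\ge2$.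

*Proof.* For such $\Phi$ we have $\dim A/A_\Phi\ge2$. One abelian subvariety $A_1$ occurs as $A_\Phi$ for uncountably many $\Phi$. The map $S\to A/A_1$ contracts all these curves, so its image is not a surface (a generically finite map contracts only finitely many curves). The image generates $A/A_1$, which has dimension $\ge2$, so it is a curve of geometric genus $\ge2$. Stein factorization gives an irrational pencil of genus $\ge2$, a contradiction. $\square$

**Lemma 2.3.** The canonical image is a surface. Hence $M$ is nef, $M^2>0$, and the general $C\in|M|$ is irreducible and reduced.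

*Proof.* At a general $x$ the map $H\to\Omega^1_{S,x}$ is onto; let $U_x$ be its kernel, of codimension 2. As $\wedge^2H\to H^0(K)$ is onto, the canonical map sends $x$ to the functional $\wedge^2H\to\wedge^2(H/U_x)$; that is, it is $x\mapsto U_x$ followed by the Plücker embedding. The image is not a point, as $p_g\ge2$. If it were a curve, $U_x$ would be constant along the fibres, so $q-2\ge2$ independent forms would vanish along each of uncountably many curves, against Lemma 2.2. The remaining assertions follow: $M$ has no fixed component, $M^2$ is at least the degree of the image surface, and Bertini applies because $|M|$ is not composed with a pencil and has only finitely many base points. $\square$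

**Lemma 2.4.** (a) $MF$ is even. (b) If $K\sim D_1+D_2$ with $D_i>0$ effective, then $D_1D_2\ge2$. In particular $MF\ge2$ if $F\ne0$.

*Proof.* $D^2+KD$ is even for every divisor $D$. For $D=M$ it is $2M^2+MF$, which gives (a). For (b), it equals $2D_1^2+D_1D_2$ for $D=D_1$, so $D_1D_2$ is even and it suffices to show $D_1D_2>0$. Write $D_1\equiv cK+z$, $D_2\equiv(1-c)K-z$ with $c=KD_1/K^2$ and $Kz=0$; by the Hodge index theorem $z^2\le0$. Then $D_1D_2=(KD_1)(KD_2)/K^2-z^2$, which is positive if both $KD_i>0$. If $KD_1=0$, then $D_1D_2=D_1(K-D_1)=-D_1^2>0$ by Hodge index, since an effective nonzero divisor is not numerically trivial. The case $KD_2=0$ is the same. $\square$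

**The bundle $E$.** Let $E\subset\Omega_S^1$ be the reflexive hull of the image of $H\otimes\mathcal O_S\to\Omega^1_S$. A reflexive sheaf on a smooth surface is locally free, so $E$ is a rank 2 bundle, generated by $H$ off a finite set. The products $\alpha\wedge\beta$ generate $\det E\subset K$ off a finite set and they are all of $H^0(K)$. So $\det E=K-F=M$.

## 3. Two factorizations of one canonical form

**Lemma 3.1.** There are linearly independent $\alpha,\beta,\gamma,\delta\in H$ with $\alpha\wedge\beta=\gamma\wedge\delta\neq0$ in $H^0(K)$ such that, with $V=\langle\alpha,\beta,\gamma,\delta\rangle$,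
$$k=\alpha\wedge\beta-\gamma\wedge\delta\in\mathcal N\cap\wedge^2V$$
is nondegenerate on $V^*$, and the fixed divisor of the linear system given by the image of $\wedge^2V$ in $H^0(K)$ is exactly $F$.

*Proof.* As $\deg g\ge2$, a general $\omega\in H^0(K)$ can be written $\omega=\alpha\wedge\beta=\gamma\wedge\delta$ with two different planes. Then $k\ne0$ in $\wedge^2H$. It lies in $\mathcal N$, so by C–dF it is not decomposable. A sum of two decomposable vectors that is not decomposable has rank 4, so $\dim V=4$ and $k$ is nondegenerate on $V^*$. Let $D_V$ be the fixed divisor of $\wedge^2V$. Then $F\le D_V\le\mathrm{div}(\omega)=F+C$ with $C\in|M|$ general, hence irreducible and reduced. So $D_V$ is $F$ or $F+C$. If it were $F+C$, the image of $\wedge^2V$ would be one-dimensional, but by (2.1) its dimension is $\ge2\cdot4-3=5$. $\square$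

For a tangent vector $u$, which is a functional on $V$ by evaluation, put
$$k(u)=\alpha(u)\beta-\beta(u)\alpha-\gamma(u)\delta+\delta(u)\gamma\in V.$$
The image of $k(u)$ in $\Omega^1$ is the contraction of $u$ with the two-form $\alpha\wedge\beta-\gamma\wedge\delta=0$. So $u\mapsto k(u)$ maps tangent vectors into the kernel of evaluation $V\otimes\mathcal O\to\Omega^1$. In other words, the image of $S$ in $V^*$ is locally Lagrangian for the symplectic form $k$.

**The best case, by hand.** Suppose $F=0$ and $V$ generates $\Omega_S^1$. At each point $T_x\subset V^*$ and $k:V^*\to V$ is an isomorphism, so $T_x\to\ker(V\to\Omega^1_{S,x})$ is an injection between spaces of dimension 2. Hence $0\to T_S\to V\otimes\mathcal O_S\to\Omega_S^1\to0$ is exact, and $1=c(T_S)c(\Omega_S)=(1-K+c_2)(1+K+c_2)$ gives $K^2=2c_2$. With Noether's formula $12\chi=K^2+c_2$ this is $K^2=8\chi$.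

**The case $F=0$.** Now $V$ generates $\Omega_S^1$ off a finite set. The map $T_S\to\ker(V\otimes\mathcal O_S\to\Omega_S^1)$ is an isomorphism off that set, and both sides are reflexive, so it is an isomorphism. With $\Lambda$ the cokernel, of finite length $\ell$,
$$0\to T_S\to V\otimes\mathcal O_S\to\Omega_S^1\to\Lambda\to0 .$$
Riemann–Roch gives
$$\chi(T_S)=2\chi+K^2-c_2,\qquad\chi(\Omega_S)=2\chi-c_2.\tag{3.1}$$
So $K^2-2c_2=\ell\ge0$. By Noether's formula
$$3(K^2-8\chi)=K^2-2c_2,\tag{3.2}$$
and Theorem A holds.

**Where this stops.** If $F\ne0$, the cokernel of $V\otimes\mathcal O_S\to\Omega^1_S$ is supported on the curve $F$ (plus points). One can replace $\Omega_S^1$ by $E$. By Lemma 3.1 the reflexive hull of the image of $V\otimes\mathcal O_S$ has determinant $K-F$, so it is $E$, and the same argument gives an exact sequence $0\to E^*\to V\otimes\mathcal O_S\to E\to\Lambda'\to0$ with $\Lambda'$ of finite length. Riemann–Roch turns it into $M^2-2c_2(E)\ge0$. But this compares Chern numbers of $E$. To say something about $K^2$ one would have to bound $c_2(E)$ from below by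 $c_2(S)$, and the sequence carries no information about $\Omega_S^1/E$ along $F$.

There are two ways out. If $KF=0$, then $F$ is supported on $(-2)$-curves; passing to the canonical model contracts it, at the price of singular points (§4). If $KF>0$, we leave this sequence and count sections of $2M$ instead (§§5–7).

## 4. Rational double points and the case $KF=0$

In this section $q\ge4$ and $KF=0$. As $K$ is nef, every component of $F$ is a curve with $K$-degree 0, i.e. a $(-2)$-curve; $F=0$ is allowed. Let $\pi:S\to X$ be the canonical model and $n$ the number of $(-2)$-curves on $S$. We want the exact sequence of §3 on $X$.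

### 4.1. Local facts at a rational double point

Let $0\in X$ be a singular point with $n_0$ exceptional curves. Lengths and direct images may be computed analytically. Near $0$ we have $X=\{\varphi=0\}\subset\mathbb C^3$, with $\varphi$ one of the $ADE$ equations. Also $X=\mathbb B/G$ with $\mathbb B\subset\mathbb C^2$ a ball and $G\subset SU(2)$ finite, acting freely on $\mathbb B\setminus0$. Let $U\subset S$ be the preimage of $\mathbb B/G$. It retracts onto the exceptional curve $E_0$, a tree of $n_0$ smooth rational curves; so $U$ is simply connected and $h^2(U,\mathbb C)=n_0$. Write $(\partial\varphi)$ for the ideal of partial derivatives, $\tau_0=\dim\mathcal O_X/(\partial\varphi)$, and $T_X=\Omega_X^\vee$.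

**(a) $\Omega_X$ is torsion-free, and $\Omega_X^{**}/\Omega_X$ has length $\tau_0=n_0$ at $0$.** The sequence $0\to\mathcal O_X\xrightarrow{d\varphi}\mathcal O_X^3\to\Omega_X\to0$ is exact, so $\mathcal Ext^2(\Omega_X,\mathcal O_X)=0$ and $\mathcal Ext^1(\Omega_X,\mathcal O_X)=\mathcal O_X/(\partial\varphi)$. As $X$ is Gorenstein of dimension 2, local duality says that $H^i_0(\Omega_X)$ is dual to $\mathcal Ext^{2-i}(\Omega_X,\mathcal O_X)$. So $H^0_0(\Omega_X)=0$, i.e. there is no torsion, and $\Omega_X^{**}/\Omega_X=H^1_0(\Omega_X)$ has length $\tau_0$. The $ADE$ equations are weighted homogeneous, so $\varphi\in(\partial\varphi)$ and $\tau_0$ is the Milnor number, which is $n_0$.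

*Example.* For $A_1$ take $x=u^2$, $y=v^2$, $z=uv$, $\varphi=xy-z^2$. Then $(\partial\varphi)=\mathfrak m$ and $\tau_0=1=n_0$. The invariant forms are generated by $u\,du,u\,dv,v\,du,v\,dv$, and $\Omega_X$ by $dx=2u\,du$, $dy=2v\,dv$, $dz=u\,dv+v\,du$. The quotient is spanned by $\eta=u\,dv-v\,du$, and $x\eta=x\,dz-z\,dx$, $y\eta=z\,dy-y\,dz$, $z\eta=\frac12(x\,dy-y\,dx)$ lie in $\Omega_X$. So the length is 1.

**(b) $\pi_*\Omega_S=\Omega_X^{**}$.** The inclusion $\subset$ is clear, as both agree off $0$. Let $\eta$ be a section of $\Omega_X^{**}$ over $\mathbb B/G$ (a smaller ball works the same way). Its pullback to $\mathbb B\setminus0$ is $G$-invariant and extends to $\mathbb B$ by Hartogs. On $U$ it is meromorphic along $E_0$, since a power of $\mathfrak m$ maps $\Omega_X^{**}$ into $\Omega_X$. Let $Y$ be the normalization of the closure of $(U\setminus E_0)\times_X\mathbb B$ in $U\times_X\mathbb B$. It is finite over $U$ and branched only along $E_0$. Over a general point of a component $\{t=0\}$ of $E_0$ it is given by $t=s^m$, $y=y$. The pullback of $\eta$ to $Y$ is holomorphic,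 because it comes from $\mathbb B$. If $\eta=t^{-j}(a\,dt+b\,dy)$ with $j\ge1$ and $a,b$ not both divisible by $t$, the pullback is $s^{-mj}(ma\,s^{m-1}ds+b\,dy)$. It has a pole of order $mj$ if $t\nmid b$, and of order $mj-m+1\ge1$ if $t\mid b$. This is a contradiction, so $\eta$ is holomorphic on $U$ off a finite set, hence on $U$.

**(c) $R^1\pi_*\Omega_S$ has length $n_0$ at $0$.** We have $H^1(\mathcal O_U)=0$ (rational singularity), $\Omega_U^2\cong\mathcal O_U$, and $H^j(\Omega^p_U)=0$ for $j\ge2$ (fibres of dimension $\le1$ over a Stein base). In the spectral sequence $H^j(\Omega^p_U)\Rightarrow H^{p+j}(U,\mathbb C)$ the row $j=1$ contains only $H^1(\Omega_U^1)$, and no differential touches it. So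
$$n_0=h^2(U,\mathbb C)=h^1(\Omega^1_U)+\dim H^0(\Omega^2_U)/dH^0(\Omega^1_U).$$
The last term is $0$: a holomorphic 2-form on $U$ gives a $G$-invariant 2-form on $\mathbb B$; by the Poincaré lemma it is $d\eta$, with $\eta$ invariant after averaging, and $\eta$ is a holomorphic form on $U$ by (b). Finally $h^1(\Omega_U^1)$ is the length of $R^1\pi_*\Omega_S$ at $0$.

**(d) $\pi_*T_S=T_X$, and $R^1\pi_*T_S$ has length $n_0$ at $0$.** As $K$ is trivial on $U$, $T_S\cong\Omega_S$ there. So $\pi_*T_S$ is reflexive by (b) and agrees with $T_X$ off $0$; the length is given by (c).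

Summing over the singular points, (a)–(d) give
$$\chi(T_S)=\chi(T_X)-n,\qquad\chi(\Omega_S)=\chi(\Omega_X^{**})-n=\chi(\Omega_X).\tag{4.1}$$

### 4.2. The Lagrangian sequence on $X$

*Purpose: express $K^2-2c_2$ by the length of a cokernel on $X$.* Take $V$ and $k$ from Lemma 3.1. Holomorphic one-forms on $S$ are closed. As $U$ is simply connected, such a form is $df$ on $U$ with $f\in H^0(\mathcal O_U)=H^0(\mathcal O_{\mathbb B/G})$. So $V$ maps to $H^0(\Omega_X)$. Off the $(-2)$-curves $\wedge^2V$ generates $K$ outside a finite set, by Lemma 3.1 and because $F$ is supported on $(-2)$-curves. So $V\otimes\mathcal O_X\to\Omega_X$ is onto off a finite set. Let $I$ be its image and $\Lambda$ its cokernel, of length $\ell$.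

The map $T_X\to V\otimes\mathcal O_X$, $u\mapsto k(u)$, lands in the kernel: this is true at smooth points, and $\Omega_X$ is torsion-free. At a smooth point where $V$ generates $\Omega_X$ it is an isomorphism onto the kernel, as in §3. Both $T_X$ and the kernel of a map from a free sheaf to a torsion-free sheaf are reflexive on the normal surface $X$. So
$$0\to T_X\to V\otimes\mathcal O_X\to\Omega_X\to\Lambda\to0\tag{4.2}$$
is exact. As $\chi(\mathcal O_X)=\chi$, (4.1), (4.2) and (3.1) give
$$K^2-2c_2=\chi(T_S)+\chi(\Omega_S)-4\chi=\chi(T_X)+\chi(\Omega_X)-4\chi-n=\ell-n.\tag{4.3}$$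
In view of (3.2) everything now depends on the following claim.

### 4.3. The singular points are paid for: $\ell\ge n$

*The case of a node, by hand.* At an $A_1$ point, in the coordinates of the example and with $\omega_0=du\wedge dv$, we have $dx\wedge dy=4z\,\omega_0$, $dx\wedge dz=2x\,\omega_0$, $dz\wedge dy=2y\,\omega_0$. So the wedge product identifies $\wedge^2\langle x,y,z\rangle$ with $\langle x,y,z\rangle\omega_0$. Write $\alpha,\beta,\gamma,\delta$ as $df_1,\dots,df_4$ with $f_i\in\mathfrak m$, and let $a_i$ be the linear part of $f_i$. Terms of $f_i$ in $\mathfrak m^2$ contribute only $\mathfrak m^2\omega_0$ to products. So $df_1\wedge df_2=df_3\wedge df_4$ forces $a_1\wedge a_2=a_3\wedge a_4$ in $\wedge^2$ of a 3-dimensional space. If this is nonzero, the planes $\langle a_1,a_2\rangle$ and $\langle a_3,a_4\rangle$ coincide; if it is zero, each pair spans at most a line. Either way the $a_i$ span at most a plane, so the $df_i$ do not generate $\Omega_X$ at $0$, and $\Lambda$ has length $\ge1=n_0$ there.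

**The general point.** Let $0\in X$ be singular, and write $\alpha=df_1,\beta=df_2,\gamma=df_3,\delta=df_4$ near $0$. We construct an injection $\mathcal O_X/(\partial\varphi)\hookrightarrow\Lambda$ at $0$.

**Step 1: a one-form $\mu$ measuring how the relation fails to lift to $\mathbb C^3$.** The form $f_1df_2-f_3df_4$ is closed on $X\setminus0$, because $\alpha\wedge\beta=\gamma\wedge\delta$. The local fundamental group $G$ is finite, so this form is $dh$ on $X\setminus0$, and $h\in\mathcal O_X$ by normality. Extend $f_i,h$ to $\mathbb C^3$. As $\Omega_X$ is torsion-free, $f_1df_2-f_3df_4-dh$ is zero in $\Omega_X$, so it equals $\varphi\eta+e\,d\varphi$ for some $\eta$, $e$. Differentiating,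
$$df_1\wedge df_2-df_3\wedge df_4=d\varphi\wedge\mu+\varphi\,d\eta,\qquad\mu=\eta-de.$$
Contract with a section $v$ of $T_{\mathbb C^3}|_X$, restrict to $X$ and project to $\Omega_X$, where $d\varphi=0$:
$$v(f_1)df_2-v(f_2)df_1-v(f_3)df_4+v(f_4)df_3=v(\varphi)\mu.\tag{4.4}$$
So $\psi\mu\in I$ whenever $\psi=v(\varphi)\in(\partial\varphi)$, and $\psi\mapsto\psi\mu$ defines a map $\mathcal O_X/(\partial\varphi)\to\Omega_X/I=\Lambda$ at $0$.

**Step 2: this map is injective.** Suppose $\psi\mu=a_1df_2-a_2df_1-a_3df_4+a_4df_3$ with $a_i\in\mathcal O_X$. We look for a $v$ with $v(f_i)=a_i$ and $v(\varphi)=\psi$. Let $y\in X\setminus0$ be close to $0$, so that the $df_i$ generate $\Omega_X$ at $y$. As $d\varphi\ne0$ at $y$, there is a section $v'$ of $T_{\mathbb C^3}|_X$ near $y$ with $v'(\varphi)=\psi$. By (4.4) the functions $b_i=a_i-v'(f_i)$ satisfy $b_1df_2-b_2df_1-b_3df_4+b_4df_3=0$. So $b_1\beta-b_2\alpha-b_3\delta+b_4\gamma$ lies in $\ker(V\otimes\mathcal O_X\to\Omega_X)$, and by (4.2) it is $k(u)$ for some $u\in T_X$; this means $b_i=u(f_i)$. Then $v=v'+u$ satisfies $v(f_i)=a_i$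 and $v(\varphi)=\psi$, as $u(\varphi)=0$. Such a $v$ is unique: the difference of two lies in $T_X$ and kills generators of $\Omega_X$. So the local solutions glue to a section of $T_{\mathbb C^3}|_X\cong\mathcal O_X^3$ on $X\setminus0$, which extends over $0$ by normality. Hence $\psi=v(\varphi)\in(\partial\varphi)$.

So $\Lambda$ has length $\ge\tau_0=n_0$ at $0$. Summing over the singular points, $\ell\ge n$, and by (3.2) and (4.3)
$$3(K^2-8\chi)=\ell-n\ge0.$$

**Theorem A holds if $KF=0$.**

## 5. Sections of $2M$ and a determinantal set of points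

From now on $q\ge6$, so $\chi\ge4$.

### 5.1. From $h^0(2M)$ to $K^2$

Let $\rho$ be the rank of $H^0(K+M)\to H^0(\mathcal O_F(K+M))$. Its kernel is $H^0(K+M-F)=H^0(2M)$. As $M$ is nef and big, Kawamata–Viehweg vanishing and Riemann–Roch give
$$h^0(2M)+\rho=h^0(K+M)=\chi+\tfrac12M(M+K)=\chi+M^2+\tfrac12MF.\tag{5.1}$$
Since $K^2=M^2+MF+KF$, a lower bound for $h^0(2M)$ is a lower bound for $K^2$. To reach $8\chi$ we need about $9\chi$ sections of $2M$.

### 5.2. What two sections give

**Lemma 5.1.** Let $Y$ be a smooth projective surface and $L_Y$ a line bundle with $K_Y-L_Y$ effective. Suppose a base point free subsystem of $|L_Y|$ maps $Y$ birationally onto a nondegenerate surface of degree $\lambda$ in $\mathbb P^{2\chi}$. Then $\lambda\ge6\chi-4$.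

*Proof.* A general member of the subsystem is a smooth irreducible curve of genus $g_Y$ with $2g_Y-2=(K_Y+L_Y)L_Y\ge2L_Y^2=2\lambda$, so $g_Y\ge\lambda+1$. It maps birationally onto a nondegenerate curve of degree $\lambda$ in $\mathbb P^r$, $r=2\chi-1$; so $\lambda\ge r$. Castelnuovo's bound for its genus is $\lambda-r$ if $r\le\lambda\le2(r-1)$; it is $2\lambda-2-3(r-1)$ if $2(r-1)<\lambda\le3(r-1)$; and it is $3(r-1)=\lambda-1$ if $\lambda=3(r-1)+1$. So for $\lambda\le3(r-1)+1$ we get $g_Y\le\lambda-1$, a contradiction. Hence $\lambda\ge3r-1=6\chi-4$. $\square$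

A first attempt, when the canonical map is birational onto $\Sigma\subset\mathbb P^{2\chi}$: resolve the base points of $|M|$ by $Y\to S$, let $L_Y$ be the moving part, and take two general sections $\omega,\omega'$ of $L_Y$. The products of $\omega,\omega'$ with $H^0(K)$ span a space of dimension $2(2\chi+1)-1=4\chi+1$, since $\omega a+\omega'b=0$ only for $(a,b)$ proportional to $(\omega',-\omega)$. They vanish on the $\lambda=\deg\Sigma$ common zeros. These are points in linearly general position spanning $\mathbb P^{2\chi-2}$, so by Castelnuovo's lemma (proved in Step 7 below) they impose at least $\min(\lambda,2(2\chi-2)+1)$ conditions on quadrics. This is $4\chi-3$, because $\lambda\ge6\chi-4$ by Lemma 5.1. So $h^0(2M)\ge(4\chi+1)+(4\chi-3)=8\chi-2$, and (5.1) gives only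
$$K^2\ge7\chi-2+\tfrac12MF+KF.$$
The leading coefficient is $7$, and this count uses only that $\Sigma$ is a birational image; it ignores that canonical forms are products of one-forms.

**The idea.** Use *three* sections which still have common zeros. For a general 3-dimensional $W\subset H$, the three forms in $\wedge^2W$ vanish together on the finite set $D$ where $W\to E$ drops rank. Products with $\wedge^2W$ span a space of dimension $3(2\chi+1)-q=5\chi+1$, which is $\chi$ more than before. If no further sections vanish on $D$, the points of $D$ span $\mathbb P^{2\chi-3}$ and impose at least $4\chi-5$ conditions on quadrics, only two fewer than before. The total is $9\chi-4$. The work lies in showing that $\wedge^2W$ contains *all* sections vanishing on $D$.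

### 5.3. The resolved bundle and its lines

Let $\sigma:\hat S\to S$ be a composition of blow-ups resolving the rational map from $S$ to the Grassmannian of rank 2 quotients of $H$ given by $H\otimes\mathcal O_S\to E$; further blow-ups are allowed. Let $\hat E$ be the pullback of the universal quotient, a rank 2 bundle generated by $H$. The kernel of $H\otimes\mathcal O\to\hat E$ is saturated, so $\hat E$ is the image of $H\otimes\mathcal O\to\sigma^*E$, and $\hat E\subset\sigma^*E\subset\sigma^*\Omega_S$. Put $L=\det\hat E$ and, for $x\in\hat S$,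
$$T_x=\hat E_x^*\subset H^*,\quad U_x=T_x^\perp=\ker(H\to\hat E_x),\quad \ell_x=P(T_x)\subset P(H^*).$$

* $\hat E=\sigma^*E$ off the preimage of a finite set, so $\sigma^*M-L$ is effective and exceptional.
* $H\subset H^0(\hat E)\subset H^0(\sigma^*\Omega_S)=H$, so $H^0(\hat E)=H$. The image of $\wedge^2H$ lies in $H^0(L)\subset H^0(S,M)=H^0(K)$ and is everything. So $H^0(L)=H^0(K)$ is spanned by products, $L$ is globally generated, and $|L|$ gives the canonical map, which is $x\mapsto T_x$ followed by Plücker. As the image is a surface, $L$ is nef and big.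
* The determinant of $\hat E\to\sigma^*\Omega_S\to\Omega_{\hat S}$ is a nonzero section $s_\Psi\in H^0(K_{\hat S}-L)$, with divisor $\Psi$; multiplication by $s_\Psi$ sends $a\wedge b\in H^0(L)$ to the 2-form $a\wedge b$.
* $H^0(\hat E^*)=0$. Indeed $\hat E^*\subset H^*\otimes\mathcal O$, so a nonzero section is a constant $t\in H^*$ with $t\in T_x$ for all $x$. Then any two elements of $t^\perp\subset H$ have values in the line of $\hat E_x$ killed by $t$, so their product is $0$, against C–dF.
* Every $k\in\mathcal N$, as an alternating form on $H^*$, vanishes on $T_x$, because its restriction to $T_x$ is the value at $x$ of its image $0\in H^0(L)$. So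
$$T_x\in\mathcal G:=\{T\in G(2,H^*):k|_T=0\ \text{for all }k\in\mathcal N\}.$$

Put $\nu=c_2(\hat E)$ and $b=L^2-\nu$. Lemma 2.2 takes the following form.

$(*)$ *There is no uncountable set of distinct non-exceptional irreducible curves $\Phi\subset\hat S$ such that for each $\Phi$ all $\ell_x$, $x\in\Phi$, lie in a linear subspace (depending on $\Phi$) of codimension $\ge2$ in $P(H^*)$.* Otherwise two independent forms would vanish along each $\sigma(\Phi)$.

**Proposition 5.2.** If $q\ge6$ and the canonical map is birational, then $h^0(2M)\ge9\chi-4$ and $b\ge5\chi-6$.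

The proof takes the rest of this section; the canonical map is birational throughout. So there is a dense open $U^\circ\subset\hat S$ such that $T_x=T_{x'}$ with $x\in U^\circ$ implies $x=x'$.

### 5.4. The threefold swept out by the lines

**Step 1: $\dim\mathcal G\le3$ at every point.** *Purpose: few planes are isotropic for all of $\mathcal N$.* At $T\in\mathcal G$ let $U=T^\perp$, of dimension $q-2$. Each $k\in\mathcal N$ vanishes on $T$, i.e. $k\in U\wedge H$ (here inside $\wedge^2H$). The tangent space of $\mathcal G$ in $\mathrm{Hom}(T,H^*/T)$ is cut out by the conditions $k(\phi t_1,t_2)+k(t_1,\phi t_2)=0$. The functional on $\phi$ is the class of $k$ in $(U\wedge H)/\wedge^2U\cong U\otimes(H/U)=\mathrm{Hom}(T,H^*/T)^*$. So there are $\dim\mathcal N-\dim(\mathcal N\cap\wedge^2U)$ independent conditions. By (2.1) the image of $\wedge^2U$ in $H^0(K)$ has dimension $\ge2(q-2)-3$, so $\dim(\mathcal N\cap\wedge^2U)\le\binom{q-2}2-(2q-7)$. Since $\dim\mathcal N=\binom{q-2}2$, there are at least $2q-7$ conditions on a space of dimension $2q-4$.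

**Step 2: the lines $\ell_x$ sweep out a threefold, once.** *Purpose: to identify sets of points of $\hat S$ with linear sections of a projective variety.* Let $\mathbb L=\{(x,t):x\in\hat S,\ t\in\ell_x\}$, a $\mathbb P^1$-bundle over $\hat S$, and let $\mathcal T\subset P(H^*)=\mathbb P^{q-1}$ be its image. It is nondegenerate, since $\alpha\in H$ vanishing on $\mathcal T$ is zero as a section of $\hat E$.

*Two elementary facts. An irreducible surface containing a 2-dimensional family of lines is a plane; an irreducible threefold containing a 2-dimensional family of planes is a $\mathbb P^3$.* Take the family closed. In both cases it covers the variety $Y$, and by counting dimensions at least a 1-parameter family of members passes through a general, smooth point $y$. These lie in the projective tangent space at $y$, and their union has dimension $\dim Y$. So it is the whole tangent space, which equals $Y$.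

The lines $\ell_x$ form a 2-dimensional family, as $x\mapsto T_x$ is birational onto its image. So $\dim\mathcal T=2$ would make $\mathcal T$ a plane, against nondegeneracy, and $\dim\mathcal T=3$.

*Claim: $\mathbb L\to\mathcal T$ is birational.* For $t\in P(H^*)$ let
$$R_t=\{v\in H^*:k(t,v)=0\ \text{for all }k\in\mathcal N\}\ni t .$$
The planes $\pi\in\mathcal G$ containing $t$ are the $\langle t,v\rangle$ with $v\in R_t$, so they form $P(R_t/t)$. If $t\in\ell_x$, then $\ell_x\subset P(R_t)$.

Suppose the claim fails. Then a general $t\in\mathcal T$ has two preimages $(x,t)\ne(x',t)$ with $x,x'\in U^\circ$. So $\ell_x\ne\ell_{x'}$, both in $P(R_t)$, and $m:=\dim R_t/t\ge2$ for general $t$. The variety $Q=\{(t,\pi):t\in\mathcal T\text{ general},\ t\in\pi\in\mathcal G\}$ is irreducible of dimension $3+(m-1)\ge4$, and its image in $\mathcal G$ has dimension $\le3$ by Step 1. So every nonempty fibre of $Q\to\mathcal G$ has positive dimension: every $\pi$ in the image has infinitely many points of $\mathcal T$ on $P(\pi)$. Hence $P(\pi)\cap\mathcal T$ is infinite and closed in $P(\pi)\cong\mathbb P^1$,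 and $P(\pi)\subset\mathcal T$. The fibres have dimension $\le1$, so $3+(m-1)-1\le3$ and $m=2$. Therefore, for general $t$, $P(R_t)$ is a plane, and it is contained in $\mathcal T$.

These planes form an irreducible family with closure $\Gamma$. If $\dim\Gamma\ge2$, then $\mathcal T=\mathbb P^3$, against nondegeneracy in $\mathbb P^{q-1}$, $q-1\ge5$. The family is not a single plane, because the planes cover a dense subset of $\mathcal T$. So $\Gamma$ is a curve. Now let $x$ be general. If $P(R_t)$ varied with $t\in\ell_x$, then $\ell_x\dashrightarrow\Gamma$ would be dominant and, as $\ell_x\subset P(R_t)$ for general $t\in\ell_x$, all planes of $\Gamma$ would contain $\ell_x$. This cannot happen for general $x$, since two distinct planes have at most one line in common. So for general $x$ the plane $P(R_t)=\Pi_{c(x)}$ is independent of the general $t\in\ell_x$, which defines $c:\hat S\dashrightarrow\Gamma$ with $\ell_x\subset\Pi_{c(x)}$. It is dominant, since otherwise $\mathcal T$ is a plane. Along the general fibres of $c$ the lines $\ell_x$ lie in a fixed plane, of codimension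 $q-3\ge2$. This contradicts $(*)$.

### 5.5. Zeros of one general one-form

**Step 3: two zeros of a general form have disjoint lines.** *Purpose: to make the set of pairs of zeros irreducible.* For general $\alpha\in H$ the zero scheme $Z_\alpha\subset\hat S$ of $\alpha\in H^0(\hat E)$ is reduced of dimension $0$ with $\nu$ points and avoids any given curve, since $\hat E$ is generated by $H$.

*Claim. For general $\alpha$, all pairs $x\ne x'$ in $Z_\alpha$ satisfy $T_x\cap T_{x'}=0$.*

Let $\mathcal P_j$ be the set of pairs $x\ne x'$ with $\dim(T_x+T_{x'})=j$, and let $\mathcal P'$ be one of the finitely many irreducible components of $\mathcal P_j$, $j\in\{2,3\}$. Both $x,x'\in Z_\alpha$ means $\alpha\in(T_x+T_{x'})^\perp$. The triples $(x,x',[\alpha])$ with $(x,x')\in\mathcal P'$ and $\alpha\in(T_x+T_{x'})^\perp$ form an irreducible variety of dimension $\dim\mathcal P'+q-1-j$. Suppose it dominates $P(H)$. Then $\dim\mathcal P'\ge j$.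

*Case $j=2$.* Here $T_x=T_{x'}$, so $x\notin U^\circ$ and $x$ varies in a set of dimension $\le1$. As $\dim\mathcal P'\ge2$, for every $(x,x')\in\mathcal P'$ there is a curve of points $x''$ with $T_{x''}=T_x$. Any $\alpha\in U_x$ vanishes on it, which is impossible for general $\alpha$.

*Case $j=3$.* Let $t=\ell_x\cap\ell_{x'}$, and let $\mathcal T_0\subset\mathcal T$, $J_1,J_2\subset\mathbb L$ be the closures of the sets of $t$, $(x,t)$, $(x',t)$. They are irreducible. Put $e=\dim\mathcal T_0$. Since $(x,t)\ne(x',t)$ and $\mathbb L\to\mathcal T$ is birational, $\mathcal T_0\ne\mathcal T$. So $e\le2$, $J_i\ne\mathbb L$, and $\dim J_i\le2$. The fibre of $\mathcal P'$ over a general $t\in\mathcal T_0$ embeds in $(J_1)_t\times(J_2)_t$, so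
$$3\le\dim\mathcal P'\le e+(\dim J_1-e)+(\dim J_2-e)\le4-e,$$
and $e\le1$.

If $e=0$, then $\mathcal T_0=\{t\}$ and some $J_i$ is a surface, so $t\in\ell_x$ for all $x\in\hat S$. This contradicts $H^0(\hat E^*)=0$.

If $e=1$, both $J_i$ are surfaces. If $J_1\to\hat S$ is not dominant, its image is a curve over which $J_1$ contains all of $\ell_x$; so $\ell_x=\mathcal T_0$ there. Then $\alpha$ vanishes on the fixed line $\mathcal T_0$, so it lies in a fixed subspace of codimension 2, and $P(H)$ is not dominated. So $J_1$ dominates $\hat S$. For general $t\in\mathcal T_0$ the set $X_t=\{x:(x,t)\in J_1\}$ is a curve. The curves $X_t$ cover a set containing a nonempty open subset of $\hat S$, which countably many curves cannot do; so uncountably many distinct non-exceptional curves occur as components of the $X_t$. For $x\in X_t$ we have $\ell_x\subset P(R_t)$. Let $m=\dim R_t/t$ for general $t\in\mathcal T_0$, and $Q_0=\{(t,\pi):t\in\mathcal T_0\text{ general},\ t\in\pi\in\mathcal G\}$, irreducible of dimension $1+(m-1)=m$. If $Q_0\to\mathcal G$ is generically finite onto its image,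 then $m\le3$ by Step 1. Otherwise, for general $(t,\pi)\in Q_0$, $P(\pi)$ contains infinitely many points of $\mathcal T_0$, so $P(\pi)=\mathcal T_0$; hence $\pi$ does not vary and $m=1$. In either case $P(R_t)$ has dimension $m\le3$, so codimension $\ge q-4\ge2$ (this uses $q\ge6$). This contradicts $(*)$, and the claim is proved.

Consequently, for general $\alpha$ all triples $(x,x',[\alpha])$ with $x\ne x'$ in $Z_\alpha$ lie in the *irreducible* variety
$$\mathcal Z=\{(x,x',[\alpha]):T_x\cap T_{x'}=0,\ \alpha\in(T_x+T_{x'})^\perp\},\qquad\dim\mathcal Z=4+(q-5)=q-1,$$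
a projective bundle over an open subset of $\hat S\times\hat S$.

**Step 4: the canonical forms restricted to $Z_\alpha$.** *For $0\ne\alpha\in H$ the map $H^1(\mathcal O_{\hat S})\xrightarrow{\alpha}H^1(\hat E)$ is injective.* Compose with $H^1(\hat E)\to H^1(\Omega_{\hat S})$ and write $H^1(\mathcal O_{\hat S})=\overline H$; then $\bar\gamma$ goes to the class of $\alpha\wedge\bar\gamma$. If this class is $0$, then
$$\int\alpha\wedge\gamma\wedge\overline{\alpha\wedge\gamma}=\pm\int(\alpha\wedge\bar\gamma)\wedge(\gamma\wedge\bar\alpha)=0,$$
so $\alpha\wedge\gamma=0$ and $\gamma=c\alpha$ by C–dF. For $\beta\notin\langle\alpha\rangle$ we have $\int\alpha\wedge\bar\alpha\wedge\beta\wedge\bar\beta=\pm\int\alpha\wedge\beta\wedge\overline{\alpha\wedge\beta}\ne0$, so $[\alpha\wedge\bar\alpha]\ne0$ and $c=0$.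

For general $\alpha$ the Koszul sequence $0\to\mathcal O\to\hat E\to I_{Z_\alpha}L\to0$ and this injectivity give $H^0(I_{Z_\alpha}L)=\alpha\wedge H$, of dimension $q-1$. So
$$R_\alpha:=H^0(L)|_{Z_\alpha}\subset\bigoplus_{x\in Z_\alpha}L_x,\qquad\dim R_\alpha=(2q-3)-(q-1)=\chi.\tag{5.2}$$

### 5.6. Vanishing of classes in $H^1(\hat E^*)$

For $\epsilon\in H^1(\hat E^*)$ and $a\in H$ let $\epsilon(a)\in H^1(\mathcal O_{\hat S})$ be the contraction. The next two steps show that $\epsilon=0$ as soon as $\epsilon$ kills three independent forms.

**Step 5. Lemma 5.3.** If $\epsilon$ kills a 3-dimensional subspace of $H$, then $\epsilon(H)=0$.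

*Proof.* Write $\epsilon(a)=\overline{\theta a}$ with $\theta:H\to H$ antilinear. Since $\wedge^3\hat E=0$, contraction of $a\wedge b\wedge c=0$ gives
$$\epsilon(a)(b\wedge c)+\epsilon(b)(c\wedge a)+\epsilon(c)(a\wedge b)=0$$
in $H^1(L)$, hence, multiplying by $s_\Psi$, in $H^1(K_{\hat S})$. Cup with $\bar s\in H^1(\mathcal O)$ and put $\langle\omega,\omega'\rangle=\int\omega\wedge\bar\omega'$, which is definite on $H^0(K)$:
$$\langle b\wedge c,\theta a\wedge s\rangle+\langle c\wedge a,\theta b\wedge s\rangle+\langle a\wedge b,\theta c\wedge s\rangle=0\qquad\text{for all }a,b,c,s\in H.$$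
For $a,b\in\ker\theta$ this says $\wedge^2\ker\theta\perp\mathrm{Im}\,\theta\wedge H$. Let $\kappa=\dim\ker\theta\ge3$ and suppose $i=\dim\mathrm{Im}\,\theta=q-\kappa\ge1$; also $i<q$. By (2.1) and orthogonality in the space $H^0(K)$ of dimension $2q-3$, we get $(2\kappa-3)+(i+q-2)\le2q-3$, i.e. $\kappa\le2$, a contradiction. $\square$

**Step 6. Lemma 5.4.** If $\epsilon(H)=0$, then $\epsilon=0$.

*Proof.* Let $0\to\mathcal O\to\mathcal E\to\hat E\to0$ be the extension with class $\epsilon$. The connecting map $H\to H^1(\mathcal O)$ is $a\mapsto\epsilon(a)=0$, so every $a\in H$ lifts to $H^0(\mathcal E)$. Choose a linear lift $a\mapsto\tilde a$. For general $\alpha$ and $x\in Z_\alpha$ the value $\tilde\alpha(x)$ lies in the subbundle $\mathcal O$: $\tilde\alpha(x)=\psi_\alpha(x)\cdot1$ with $\psi_\alpha(x)\in\mathbb C$. At $x\in Z_\alpha$, the section $\tilde\alpha\wedge\tilde a\wedge\tilde b\in H^0(\wedge^3\mathcal E)=H^0(L)$ equals $\psi_\alpha(x)(a\wedge b)(x)$. As products span $H^0(L)$, this gives $\psi_\alpha R_\alpha\subset R_\alpha$.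

For $(x,x',[\alpha])\in\mathcal Z$ both $\tilde\alpha(x)$ and $\tilde\alpha(x')$ are numbers, and their difference is regular and linear in $\alpha$. So $\mathcal Y=\{\psi_\alpha(x)=\psi_\alpha(x')\}$ is closed in $\mathcal Z$. If $\mathcal Y=\mathcal Z$, then $\psi_\alpha$ is constant on $Z_\alpha$ for general $\alpha$. If $\mathcal Y\ne\mathcal Z$, then $\dim\mathcal Y<q-1=\dim P(H)$, as $\mathcal Z$ is irreducible. So $\mathcal Y$ does not dominate $P(H)$, and $\psi_\alpha$ is injective on $Z_\alpha$ for general $\alpha$.

*Constant case.* Subtracting a constant from $\tilde\alpha$ we may assume $\tilde\alpha|_{Z_\alpha}=0$. Contraction with $\tilde\alpha$ is then a map $\mathcal E^*\to I_{Z_\alpha}$ extending the Koszul surjection $\hat E^*\to I_{Z_\alpha}$, which has kernel $L^{-1}$. So the kernel $\mathcal K$ of $\mathcal E^*\to I_{Z_\alpha}$ sits in $0\to L^{-1}\to\mathcal K\to\mathcal E^*/\hat E^*=\mathcal O\to0$. This splits because $H^1(L^{-1})=0$ ($L$ is nef and big). The splitting $\mathcal O\to\mathcal K\subset\mathcal E^*$ splits $0\to\hat E^*\to\mathcal E^*\to\mathcal O\to0$,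 so $\epsilon=0$.

*Injective case.* $R_\alpha\subset\bigoplus_{x\in Z_\alpha}L_x$ is stable under a diagonal operator with distinct eigenvalues, so it is a sum of some of the $L_x$. As $L$ is globally generated, $R_\alpha=\bigoplus L_x$. Here $Z_\alpha\ne\emptyset$ by (5.2), and $Z_\alpha\cap\Psi=\emptyset$. So for $x_0\in Z_\alpha$ there are $\omega,\omega'\in H^0(L)$ such that $s_\Psi\omega\omega'\in H^0(K_{\hat S}+L)$ vanishes on $Z_\alpha\setminus x_0$ but not at $x_0$. This contradicts the Cayley–Bacharach theorem (Griffiths–Harris, Ann. of Math. 108 (1978)): if a section of a rank 2 bundle $\hat E$ has a reduced 0-dimensional zero set $Z$, a section of $K+\det\hat E$ vanishing at all but one of the points of $Z$ vanishes on $Z$. So this case does not occur. $\square$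

### 5.7. Three one-forms: proof of Proposition 5.2

**Step 7: the set $D$ and its position.** Let $W\subset H$ be a general 3-dimensional subspace and $D=\{x:\mathrm{rk}(W\to\hat E_x)\le1\}$. Since $\hat E$ is generated by $H$, $D$ is the preimage under $x\mapsto T_x$ of a general translate of a Schubert variety of codimension 2, with the rank 0 locus of codimension 6. So $D$ is reduced of dimension $0$, the rank is exactly 1 on $D$, $D\cap\Psi=\emptyset$, and by Porteous $|D|=c_1^2-c_2=b$. Identify $W^*\cong\wedge^2W$. By Hilbert–Burch
$$0\to\hat E^*\to W^*\otimes\mathcal O\to I_DL\to0\tag{5.3}$$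
is exact, the second map being given by the products in $\wedge^2W$. A point $x$ is in $D$ if and only if $\ell_x$ meets $P(W^\perp)$, and then in exactly one point. So by Step 2 $D$ is in bijection with $\mathcal T\cap P(W^\perp)$, a general linear section of codimension 3, and
$$b=\deg\mathcal T.\tag{5.4}$$

*Uniform position.* The sets $D_W$ form a finite étale cover of degree $b$ over an open subset of $G(3,H)$. Two general hyperplanes cut $\mathcal T$ in an irreducible curve, nondegenerate in $\mathbb P^{q-3}$ with $q-3\ge3$. The monodromy on the general hyperplane sections of such a curve is the full symmetric group (Harris; Arbarello–Cornalba–Griffiths–Harris, III.1), so the same holds for the cover. Hence for each $m$ the variety of pairs $(W,J)$ with $J\subset D_W$, $|J|=m$, is irreducible. If for general $W$ *one* $m$-subset of $D_W$ imposes independent conditions on $H^0(L)$, then the pairs where this fails form a proper closed subset, which has smaller dimension and does not dominate $G(3,H)$. So for general $W$ *all* $m$-subsets do.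

*Only $\wedge^2W$ vanishes on $D$.* By (5.3) and $H^0(\hat E^*)=0$, $\wedge^2W\subset H^0(I_DL)$ has dimension 3, and $H^0(I_DL)/\wedge^2W$ is the kernel of $H^1(\hat E^*)\to\mathrm{Hom}(W,H^1(\mathcal O))$, i.e. $\{\epsilon:\epsilon(W)=0\}$. This is $0$ by Lemmas 5.3 and 5.4. So $R_D:=H^0(L)|_D$ has dimension $2\chi+1-3=2\chi-2$.

*Castelnuovo's lemma.* By uniform position any $2\chi-2$ points of $D$ impose independent conditions on $H^0(L)$. So $D$ maps to $b$ distinct points in linearly general position spanning $\mathbb P^r$, $r=2\chi-3$. Such points impose at least $\min(b,2r+1)$ conditions on quadrics: take $\min(b,2r+1)$ of them, and $y$ among these; the other at most $2r$ points split into two groups of at most $r$, and each group lies in a hyperplane not containing $y$. So some quadric contains all the chosen points except $y$. Let $R_D^2\subset\bigoplus_{x\in D}L_x^2$ be the span of the products of two elements of $R_D$. We get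
$$\dim R_D^2\ge\min(b,4\chi-5).\tag{5.5}$$

**Step 8: $\dim R_D^2\le b-(\chi-1)$.** *Purpose: to decide the minimum in (5.5) and bound $b$.* Let $P=\langle\alpha,\beta\rangle\subset W$ be general and $C=\{\alpha\wedge\beta=0\}\in|L|$. Then $P$ is general in $G(2,H)$ and $g$ is onto, so $C$ is a general member of $|L|$, smooth and irreducible, and $D\subset C$. General $\alpha,\beta$ have no common zero, so $P\otimes\mathcal O_C\to\hat E|_C$ has rank exactly 1; let $N$ be its image, a line subbundle, and $B=\hat E|_C/N$. The section $\alpha$ of $N$ has zero scheme $Z_\alpha$, which is contained in $C$ and reduced. So $\deg N=\nu$ and $\deg B=L^2-\nu=b$. By adjunction $K_C=(K_{\hat S}+L)|_C$.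

For $h\in H$ let $h_B\in H^0(B)$ be its image. If $h_B=0$, then $\alpha\wedge h$ vanishes on $C$, so $\alpha\wedge h=c\,\alpha\wedge\beta$ and $h\in P$ by C–dF. Let $s\in W\setminus P$. Then $s_B\ne0$ vanishes exactly at the points of $C$ where $W\to\hat E_x$ has rank 1, i.e. on $D$. Since $|D|=b=\deg B$, $\mathrm{div}(s_B)=D$.

For $h\in H$ and $\omega,\omega'\in H^0(L)$, the expression $s_\Psi\,\omega\omega'\,h_B/s_B$ is a meromorphic section of $(K_{\hat S}-L+2L)|_C=K_C$ with at most simple poles, on $D$. The residue theorem gives
$$\sum_{x\in D}c_x\,h_B(x)\,(\omega\omega')(x)=0,$$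
with $c_x\ne0$ depending only on $s$, as $D\cap\Psi=\emptyset$. If $h_B|_D=0$, then $h_B/s_B$ is a constant $c$ and $h-cs\in P$, so $h\in W$. So the elements of $H/W$ give $q-3=\chi-1$ independent linear relations on $R_D^2$.

**Step 9: conclusion.** By Step 8 $\dim R_D^2<b$, so (5.5) gives $\dim R_D^2\ge4\chi-5$, and Step 8 again gives $b\ge5\chi-6$. Let $\mathcal Q\subset H^0(2L)\subset H^0(S,2M)$ be the span of products of two elements of $H^0(L)$. It contains $\wedge^2W\cdot H^0(L)$, whose elements vanish on $D$. Tensoring (5.3) with $L$, the kernel of $W^*\otimes H^0(L)\to H^0(2L)$ is $H^0(\hat E^*\otimes L)=H^0(\hat E)=H$. So $\dim(\wedge^2W\cdot H^0(L))=3(2\chi+1)-(\chi+2)=5\chi+1$. As $\mathcal Q|_D=R_D^2$,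
$$h^0(2M)\ge\dim\mathcal Q\ge(5\chi+1)+(4\chi-5)=9\chi-4.\qquad\square$$

If the canonical map is birational, (5.1) and Proposition 5.2 give
$$M^2+\tfrac12MF\ge8\chi-4+\rho,\qquad K^2\ge8\chi-4+\rho+\tfrac12MF+KF.\tag{5.6}$$

## 6. Canonical maps that are not birational

Let $\Sigma\subset\mathbb P^{2\chi}$ be the canonical image, $d$ the degree of the canonical map and $\lambda=\deg\Sigma$. Since $L$ and $\sigma^*M$ are nef and $L\le\sigma^*M$, we have $d\lambda=L^2\le M^2$. The goal is that $M^2\le8\chi-4$ forces $d=1$.

### 6.1. Degree two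

**Lemma 6.1.** If $d=2$, then $M^2\ge12\chi-8$.

*Proof.* As $S$ is minimal of general type, there is a biregular involution $\iota$ of $S$ over $\Sigma$, acting on $H^0(K)$ by a scalar $\pm1$. Let $H=H_+\oplus H_-$. If both summands are nonzero, $0\ne H_+\wedge H_-$ is anti-invariant, so $\iota^*=-1$ on $H^0(K)$; then the invariant spaces $\wedge^2H_\pm$ are $0$ in $H^0(K)$ and $q\le2$ by C–dF, a contradiction. So $\iota^*=\pm1$ on $H$, and $\iota^*=1$ on $H^0(K)$. Let $\hat T$ be a smooth model of $S/\iota$ on which the moving part $L_T$ of $|K_{\hat T}|$ is base point free. All 2-forms of $S$ descend to $\hat T$, so $p_g(\hat T)=p_g$ and the canonical map of $\hat T$ is birational onto $\Sigma$. By Lemma 5.1, $\lambda\ge6\chi-4$, and $M^2\ge2\lambda$. $\square$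

### 6.2. Degree at least three: a ruled or rational image

Let $d\ge3$ and $\lambda<4\chi-2$. Let $\tilde\Sigma\to\Sigma$ be a resolution and $L'$ the pullback of $\mathcal O(1)$. After blowing up $\hat S$ there is $p:\hat S\to\tilde\Sigma$ with $L=p^*L'$. As $\Sigma$ lies in $G(2,H^*)$ and $\hat S\to\Sigma$ is $x\mapsto T_x$, we have $\hat E=p^*E'$ with $E'$ a rank 2 bundle on $\tilde\Sigma$ generated by $H$ and $\det E'=L'$.

**Step 1: $K_{\tilde\Sigma}L'$ is very negative.** Let $C'\in|L'|$ be smooth and irreducible, of genus $g'$. Then $h^0(L'|_{C'})\ge2\chi$ and $\deg L'|_{C'}=\lambda<2(2\chi-1)$, so by Clifford $L'|_{C'}$ is nonspecial, $2\chi\le\lambda+1-g'$, and by adjunction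
$$K_{\tilde\Sigma}L'\le\lambda-4\chi.\tag{6.1}$$

**Step 2: run the MMP.** Put $s_1=\frac{4\chi}\lambda-1>0$. For $0<s<s_1$, (6.1) gives $(K_{\tilde\Sigma}+sL')L'<0$, so $K_{\tilde\Sigma}+sL'$ is not pseudoeffective, as $L'$ is nef. Hence it is not nef, and by the cone theorem it is negative on some extremal ray, which is $K$-negative because $L'$ is nef. So the contraction is that of a $(-1)$-curve $E_0$, or a $\mathbb P^1$-bundle over a curve, or the surface is $\mathbb P^2$. If $\theta:\tilde\Sigma\to\Sigma_1$ contracts $E_0$, put $L_1=\theta_*L'$. Then $L'=\theta^*L_1-(L'E_0)E_0$, $L_1$ is nef, and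
$$K_{\tilde\Sigma}+sL'=\theta^*(K_{\Sigma_1}+sL_1)+(1-sL'E_0)E_0,\qquad1-sL'E_0>0,$$
so $K_{\Sigma_1}+sL_1$ is not pseudoeffective. Continuing, we end with a contraction of fibre type on which $K+sL$ is negative. On a fibre of a $\mathbb P^1$-bundle this says that the degree of $L$ is $<2/s$; on $\mathbb P^2$ with $L=kh$, $h$ the line class, it says $k<3/s$. Choose $s$ so close to $s_1$ that no integer lies in $(2/s_1,2/s)\cup(3/s_1,3/s)$. We get

(a) a ruling of $\tilde\Sigma$ with general fibre $\Theta\cong\mathbb P^1$ and $e=L'\Theta\le2/s_1$; or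

(b) a birational morphism $\tilde\Sigma\to\mathbb P^2$ with $L'=kh-\sum m_iE_i$, $m_i\ge0$, $E_i$ the total transforms of the centres, and $k\le3/s_1$.

**Step 3: one-forms forbid rational curves of low degree.**

**Lemma 6.2.** If a 1-parameter family of curves $\Theta\cong\mathbb P^1$ with $L'\Theta=e$ covers $\tilde\Sigma$, then $\chi-e\le1$.

*Proof.* $E'|_\Theta$ is globally generated of rank 2 and degree $e$, hence a sum of two line bundles of nonnegative degree, and $h^0(E'|_\Theta)=e+2$. So at least $q-e-2=\chi-e$ independent elements of $H$ vanish along $p^{-1}(\Theta)$. If $\chi-e\ge2$, the components of the $p^{-1}(\Theta)$ dominating $\Theta$ contradict Lemma 2.2. $\square$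

In case (b), general lines give such a family with $e=k$. For a centre $y\in\mathbb P^2$ of multiplicity $m_y$, the strict transforms of general lines through $y$ give $e=k-m_y$. As $L'$ is nef, it has nonnegative degree on the strict transform of each exceptional curve, so an infinitely near centre has multiplicity at most that of the point to which it is proximate. Hence every $m_i$ is bounded by $m_y$ for some centre $y\in\mathbb P^2$.

### 6.3. The numerical cases

**Lemma 6.3.** Let $q\ge6$. If $M^2\le8\chi-4$, the canonical map is birational.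

*Proof.* $d=2$ is impossible by Lemma 6.1, as $12\chi-8>8\chi-4$. Let $d\ge3$. Then $\lambda\le\frac{8\chi-4}3<4\chi-2$, so §6.2 applies, with $s_1\ge\frac{3\chi}{2\chi-1}-1=\frac{\chi+1}{2\chi-1}$. So
$$\frac2{s_1}\le4-\frac6{\chi+1},\qquad\frac3{s_1}\le6-\frac9{\chi+1}.$$

*Case (a).* $e\le2$ if $\chi=4$, and $e\le3$ if $\chi\ge5$. So $\chi-e\ge2$, against Lemma 6.2.

*Case (b), $\chi\ge6$.* $k\le4$ for $\chi\le7$ and $k\le5$ for $\chi\ge8$. So $\chi-k\ge2$, against Lemma 6.2.

*Case (b), $\chi=5$.* $k\le4$. If $k\le3$, then $\chi-k\ge2$. If $k=4$ and some $m_i\ge1$, then some $m_y\ge1$ and a family with $e\le3$ occurs. Both contradict Lemma 6.2. If $k=4$ and all $m_i=0$, then $\lambda=16$, but $\lambda\le12$.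

*Case (b), $\chi=4$.* $k\le4$ and $\lambda\le9$. If $k\le2$, or $k=3$ and some $m_i\ge1$, or $k=4$ and some $m_i\ge2$, a family with $e\le2$ occurs, against Lemma 6.2. If $k=4$, with $N$ of the $m_i$ equal to 1 and the others $0$, then $\lambda=16-N\le9$ and (6.1) reads $-12+N\le-N$. So $N\ge7$ and $N\le6$, a contradiction.

*The remaining case: $\chi=4$, $q=6$, $L'=3h$.* Lemma 6.2 gives only $\chi-3\le1$, so one form per line is not yet a contradiction. For every line $\Theta$ avoiding the centres, $h^0(E'|_\Theta)=5<6$, so some $0\ne\alpha_\Theta\in H$ vanishes along $p^{-1}(\Theta)$. Fix a general $y\in\mathbb P^2$, with finitely many points of $\hat S$ over it. For a line $\Theta\ni y$ avoiding the centres, let $\Phi$ be a component of its preimage in $\hat S$ dominating $\Theta$; discarding finitely many lines, $\Phi$ is not exceptional. It passes through one of the finitely many points over $y$, and $A_{\sigma(\Phi)}\ne A$ because $\alpha_\Theta$ vanishes on $\Phi$. So for uncountably many $\Theta$ we get the same point $x_0$ and the same $A_1\subsetneq A$. All these $\Phi$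 map to one point of $A/A_1$, and their union is dense in $\hat S$. So $S\to A/A_1$ is constant, a contradiction since $a(S)$ generates $A$. $\square$

## 7. Fixed parts with $KF>0$

Let $q\ge6$, $KF\ge1$, and suppose $K^2\le8\chi-1$. By Lemma 2.4 $MF\ge2$ is even, so $M^2=K^2-MF-KF\le8\chi-4$ and the canonical map is birational by Lemma 6.3. By (5.6), $\rho+\frac12MF+KF\le3$. So $(MF,KF)$ is
$$(2,1)\text{ with }\rho\le1,\qquad(2,2)\text{ with }\rho=0,\qquad\text{or }(4,1)\text{ with }\rho=0.$$
Moreover $F^2=KF-MF$, and $M^2\ge8\chi-4-\frac12MF\ge26$ as $\chi\ge4$.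

We use the Hodge index theorem in two forms: $MD=0$ implies $D^2\le0$; and $M^2D^2\le(MD)^2$. Call a curve $M$-trivial if its $M$-degree is $0$. *The intersection form is negative definite on divisors supported on $M$-trivial curves, and there are finitely many such curves.* If $D=D_1-D_2$ is such a divisor, $D_i\ge0$ without common components, and $D^2=0$, then $D\equiv0$ by Hodge index, so $D_1^2=D_1D_2\ge0$ and $MD_1=0$. Hence $D_1\equiv0$, $D_1=0$, and likewise $D_2=0$. So distinct $M$-trivial curves are numerically independent.

### 7.1. The cases $(2,2)$ and $(4,1)$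

As $\rho=0$, all points of $F$ are base points of $|K+M|$. Let $\Gamma\le F$ be a component with $M\Gamma>0$, and let $p\in\Gamma$ be a point on no $M$-trivial curve. By Reider's theorem ($M$ nef, $M^2\ge5$) there is an effective $\Delta\ni p$ with $M\Delta=0,\Delta^2=-1$ or $M\Delta=1,\Delta^2=0$. The first is excluded by the choice of $p$. So $M\Delta=1$ and $\Delta^2=0$. Put $f=F\Delta$. Then $\Delta^2+K\Delta=1+f$ is even, so $f$ is odd.

* $(2,2)$, $F^2=0$. If $f\ge1$, then $(F+\Delta)^2=2f\ge2$ and $M(F+\Delta)=3$, so $52\le9$. If $f\le-1$, then $M(F-2\Delta)=0$ and $(F-2\Delta)^2=-4f>0$.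
* $(4,1)$, $F^2=-3$. If $f\ge1$, then $(F+4\Delta)^2=-3+8f\ge5$ and $M(F+4\Delta)=8$, so $130\le64$. If $f\le-1$, then $M(F-4\Delta)=0$ and $(F-4\Delta)^2=-3-8f\ge5$.

All four contradict the Hodge index theorem.

### 7.2. The case $(2,1)$

Here $F^2=-1$ and $\rho\le1$. From $0\to\mathcal O(2M)\to\mathcal O(K+M)\to\mathcal O_F(K+M)\to0$ and $h^1(K+M)=0$,
$$\rho=h^0(\mathcal O_F(K+M))-h^1(2M)\ge\chi(\mathcal O_F(K+M))-h^1(2M)=3-h^1(2M),$$
since $(K+M)F=3$ and $F^2+KF=0$. So it is enough to show $h^1(2M)\le1$: then $\rho\ge2$, a contradiction. The following tool is used twice.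

(V) *Let $D_0>0$ be a divisor, $\mathcal L$ a line bundle, and $0\ne u\in H^0(\mathcal O_{D_0}(\mathcal L))$ vanishing on a component $\Gamma$ of $D_0$. Let $\Gamma\le Y\le D_0$ be maximal with $u|_Y=0$, and $Z=D_0-Y>0$. Then $u$ is a section of $\mathcal O_Z(\mathcal L-Y)=\ker(\mathcal O_{D_0}(\mathcal L)\to\mathcal O_Y(\mathcal L))$ which is nonzero on every component $Z_i$ of $Z$; so $(\mathcal L-Y)Z_i\ge0$.* Indeed, if it vanished on $Z_i$, then $u|_{Y+Z_i}=0$, against maximality.

**Step 1: $|M-F|\ne\emptyset$.** *Purpose: to turn $h^1(2M)$ into a count of functions on a curve.* By duality on $F$, where $\omega_F=\mathcal O_F(K+F)$ and $K+F-M=2F$,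
$$h^0(\mathcal O_F(M))=\chi(\mathcal O_F(M))+h^0(\mathcal O_F(2F))=2+h^0(\mathcal O_F(2F)).$$
As $KF=1$, there is one component $\Gamma_K$ of $F$ with $K\Gamma_K=1$; it has multiplicity 1 in $F$, and the other components are $(-2)$-curves. Suppose $0\ne u\in H^0(\mathcal O_F(2F))$ vanishes on $\Gamma_K$. By (V) there is $0<Z\leq F$ with $KZ=0$ and $(2F-Y)Z=(F+Z)Z\ge0$. But $Z^2\le-2$ (negative by Hodge index for $K$, and even), and $FZ=(K-M)Z=-MZ\le0$, a contradiction. So restriction to $\Gamma_K$ is injective on $H^0(\mathcal O_F(2F))$, and $h^0(\mathcal O_F(2F))\le h^0(\mathcal O_{\Gamma_K}(2F))\le3$, since the degree is $2(K-M)\Gamma_K=2(1-M\Gamma_K)\le2$. Hence $h^0(\mathcal O_F(M))\le5$ and $h^0(M-F)\ge h^0(M)-5=2\chi-4>0$.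

Let $D'\in|M-F|$. Then $D'^2=M^2-2MF+F^2=M^2-5>0$, and by Serre duality $h^1(2M)=h^1(K-2M)=h^1(F-M)=h^1(\mathcal O(-D'))$.

**Step 2: $h^1(2M)=h^0(\mathcal O_{D'})-1$.** It suffices that $H^1(\mathcal O_S)\to H^1(\mathcal O_{D'})$ is injective. If $\bar s\ne0$ is in the kernel, it restricts to $0$ in $H^1$ of the structure sheaf of the normalization of every component of $D'$. By conjugation $s\in H$ vanishes on all components of $D'$. So the abelian subvariety $A_1$ generated by the $A_\Gamma$, $\Gamma\le D'$, is not $A$, since $s$ annihilates its Lie algebra. All $\Gamma\le D'$ are contracted by $S\to A/A_1$, whose image has positive dimension. Hence $D'^2\le0$: curves contracted by a map onto a surface span a negative definite lattice, and divisors contained in fibres of a map onto a curve have square $\le0$. This is a contradiction.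

Since $MD'=M^2-2>0$, there is a component $\Gamma_0\le D'$ with $M\Gamma_0>0$. Put $\mathfrak k=\ker(H^0(\mathcal O_{D'})\to H^0(\mathcal O_{\Gamma_0})=\mathbb C)$. The constants map onto $\mathbb C$, so $h^1(2M)=\dim\mathfrak k$.

**Step 3: the numerical shape of an element of $\mathfrak k$.** Let $0\ne u\in\mathfrak k$, and let $Y\ge\Gamma_0$, $Z$ be as in (V) with $D_0=D'$, $\mathcal L=\mathcal O$. So $YZ_i\le0$ for every component $Z_i$ of $Z$, and $YZ\le0$. Now $K\sim D'+2F=(Y+F)+(Z+F)$ and $FD'=MF-F^2=3$. By 2-connectedness (Lemma 2.4)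
$$2\le(Y+F)(Z+F)=YZ+FD'+F^2=YZ+2 .$$
So $YZ=0$, all $YZ_i=0$, and $(Y+F)(Z+F)=2$. Also $2\le Y(K-Y)=Y(Z+2F)=2YF$, and likewise for $Z$. So $YF,ZF\ge1$, and $YF+ZF=FD'=3$. Moreover $(Y+F)^2+(Z+F)^2=K^2-4\ge25$, because $K^2=M^2+3\ge29$. If both squares were positive, their product would be $\ge24$, while the Hodge index theorem bounds it by $2^2=4$. So $(X+F)^2\le0$ for some $X\in\{Y,Z\}$. Since $KX=X^2+X(K-X)=X^2+2XF$,
$$0\le MX=KX-FX=X^2+XF,\qquad(X+F)^2=X^2+2XF-1\le0.$$
If $XF=2$, then $X^2\ge-2$ and $X^2\le-3$, a contradiction. So $XF=1$, $X^2=-1$, $MX=0$. Since $MY\ge M\Gamma_0>0$, $X=Z$.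

**Step 4: $Z$ does not depend on $u$.** For two such $Z,Z'$, we have $(Z+Z'+F)^2=1+2ZZ'$ and $M(Z+Z'+F)=2$. As $M^2\ge26$, Hodge index gives $26(1+2ZZ')\le4$ when $1+2ZZ'>0$, which is impossible; so $1+2ZZ'\le0$, i.e. $ZZ'\le-1$, and $(Z-Z')^2=-2-2ZZ'\ge0$. Both divisors are supported on $M$-trivial curves, where the form is negative definite. So $Z=Z'$.

**Step 5: $\dim\mathfrak k\le1$.** Every nonzero $u\in\mathfrak k$ is a section of $\mathcal O_Z(-Y)$, with $Y=D'-Z$ fixed, vanishing on no component of $Z$. On a component $Z_i$ the degree of $\mathcal O(-Y)$ is $-YZ_i=0$, so $h^0(\mathcal O_{Z_i}(-Y))\le1$. Two elements of $\mathfrak k$ are proportional on $Z_i$; a nontrivial combination vanishes on $Z_i$, hence is $0$. So $h^1(2M)=\dim\mathfrak k\le1$.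

This contradiction shows $K^2\ge8\chi$ if $q\ge6$ and $KF>0$. Together with §4 for $KF=0$ and the quoted results for $q=4,5$, Theorem A is proved. $\blacksquare$

## 8. Large irregularity: proof of Theorem B

**Part 2** is (5.6), whose derivation uses only Proposition 5.2 and $\rho\ge0$.

**Part 1.** By the Bogomolov–Miyaoka–Yau inequality $M^2\le K^2\le9\chi$. Let $q\ge13$, so $\chi\ge11$. If $d=2$, Lemma 6.1 gives $M^2\ge12\chi-8>9\chi$, a contradiction. If $d\ge3$, then $\lambda\le3\chi<4\chi-2$, and §6.2 applies with $s_1\ge\frac43-1=\frac13$. So we get a ruling with $e\le6$, or a plane model with $k\le9$ whose general lines have $L'$-degree $k$. As $\chi\ge11$, $\chi-e\ge2$, respectively $\chi-k\ge2$, against Lemma 6.2. So $d=1$.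

**Part 3.** Let the canonical map be birational and $F=0$. Then $E\subset\Omega_S^1$ has $\det E=K$, so $E=\Omega_S^1$ is generated by $H$ off a finite set. On $\mathbb P(\Omega_S)$, the bundle of rank one quotients, let $\xi=c_1(\mathcal O(1))$. The linear system $H=H^0(\mathcal O(1))$ has base locus contained in finitely many fibres. A curve of negative $\xi$-degree would lie in the base locus, so be a fibre, on which $\xi$ has degree $1$. So $\xi$ is nef. On a resolution of the base locus write $\xi=\hat\xi+\Xi$ with $\hat\xi$ the base point free moving part, which is nef, and $\Xi\ge0$. The resulting map goes onto $\mathcal T$ and is birational by Step 2 of §5, so $\hat\xi^3=\deg\mathcal T=b$ by (5.4). From $\xi^2-K\xi+c_2=0$ we get $\xi^3=K^2-c_2$, and by Noether's formula $K^2-c_2=2K^2-12\chi$. Since $\xi,\hat\xi$ are nef and $\Xi$ is effective,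
$$2K^2-12\chi=\xi^3\ge\xi^2\hat\xi\ge\xi\hat\xi^2\ge\hat\xi^3=b\ge5\chi-6,$$
the last step by Proposition 5.2. So $K^2\ge\frac{17\chi-6}2$. If $q\ge13$, the canonical map is birational by Part 1, and $\chi\ge11$ gives $\frac{17\chi-6}2>8\chi$. $\blacksquare$
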